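# Group algebras over virtually Gorenstein algebras

## 1. Virtually Gorenstein algebras and the passage from $\Lambda$ to $\Lambda\Gamma$

Let $\Lambda$ be an Artin algebra and $\Gamma$ a finite group. If $\Lambda$ is Gorenstein, then so is the group algebra $\Lambda\Gamma$, whatever $\Gamma$ is. Suppose that $\Lambda$ is only *virtually* Gorenstein. Must $\Lambda\Gamma$ be virtually Gorenstein? The paper "Virtual Gorensteinness over group algebras" (doi:10.1215/21562261-2848133) asks this. The first guess is yes: the definition is made of Ext-vanishing conditions, and induction and restriction between $\Lambda$ and $\Lambda\Gamma$ transport such conditions very well. We first make the guess precise and test it.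

"Module" means left module, not necessarily finitely generated; this applies to every class of modules below.

**Definition 1.1.** A $\Lambda$-module $G$ is *Gorenstein projective* if $G\cong\operatorname{Ker}(P^0\to P^1)$ for some exact complex $\cdots\to P^{-1}\to P^0\to P^1\to\cdots$ of projective modules that stays exact under $\operatorname{Hom}_\Lambda(-,Q)$ for every projective $Q$. It is *Gorenstein injective* if $G\cong\operatorname{Ker}(I^0\to I^1)$ for some exact complex of injective modules that stays exact under $\operatorname{Hom}_\Lambda(E,-)$ for every injective $E$. The classes are $\mathrm{GP}(\Lambda)$ and $\mathrm{GI}(\Lambda)$.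

Consequences of the definition, used all the time:

* Every cycle of such a complex is again in the class (shift the complex). So for $X\in\mathrm{GP}(\Lambda)$ there is $0\to X\to P\to X'\to0$ with $P$ projective and $X'\in\mathrm{GP}(\Lambda)$; for $Y\in\mathrm{GI}(\Lambda)$ there is $0\to Y'\to I\to Y\to0$ with $I$ injective and $Y'\in\mathrm{GI}(\Lambda)$.
* If $X\in\mathrm{GP}(\Lambda)$ and $Q$ is projective, then $\operatorname{Ext}^i(X,Q)=0$ for $i>0$, because the left half of the complex is a projective resolution of $X$. Dually, $\operatorname{Ext}^i(E,Y)=0$ for $i>0$, $E$ injective, $Y\in\mathrm{GI}(\Lambda)$.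
* Conversely, if an exact complex of projectives has $\operatorname{Ext}^1(W,Q)=0$ for all its cycles $W$ and all projective $Q$, it stays exact under $\operatorname{Hom}(-,Q)$: cut it into short exact sequences. Dually for injectives with $\operatorname{Ext}^1(E,W)=0$.

**Definition 1.2.** Put
$$\mathrm{GP}(\Lambda)^{\perp}=\{M:\operatorname{Ext}^i_\Lambda(X,M)=0\ \text{for all }X\in\mathrm{GP}(\Lambda),\ i>0\},$$
$${}^{\perp}\mathrm{GI}(\Lambda)=\{M:\operatorname{Ext}^i_\Lambda(M,Y)=0\ \text{for all }Y\in\mathrm{GI}(\Lambda),\ i>0\}.$$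
$\Lambda$ is *virtually Gorenstein* if $\mathrm{GP}(\Lambda)^\perp={}^\perp\mathrm{GI}(\Lambda)$. It is *Gorenstein* if it has finite injective dimension as a left and as a right module over itself.

By the second consequence, projectives lie in $\mathrm{GP}(\Lambda)^\perp$ and trivially in ${}^\perp\mathrm{GI}(\Lambda)$; injectives also lie in both.

**Example 1.3.** Let $\Lambda=k[x]/(x^2)$. A module is a vector space with a square-zero endomorphism, hence isomorphic to $k^{(a)}\oplus\Lambda^{(b)}$ for some cardinals $a,b$. Free modules are injective ($\Lambda$ is self-injective and noetherian), and $k$ is neither projective nor injective, so the projective modules and the injective modules are both exactly the free ones. The complex with all terms $\Lambda^{(a)}$ and all maps $x$ is exact with cycles $k^{(a)}$. For $F$ free, applying $\operatorname{Hom}(-,F)$ or $\operatorname{Hom}(F,-)$ gives a product of complexes "free module, all maps $x$", which is exact. So all modules lie in $\mathrm{GP}(\Lambda)$ and in $\mathrm{GI}(\Lambda)$.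 Since $\operatorname{Ext}^1(k,k^{(a)}\oplus\Lambda^{(b)})=\ker x/\operatorname{im}x=k^{(a)}$, the class $\mathrm{GP}(\Lambda)^\perp$ consists of the free modules. Since $\operatorname{Ext}^1(k,k)\ne0$, so does ${}^\perp\mathrm{GI}(\Lambda)$. Thus $\Lambda$ is virtually Gorenstein. In characteristic $2$ this $\Lambda$ is the group algebra $k[\mathbb Z/2]$: the guess survives its smallest instance.

## 2. Induction from subgroups, and the cases settled by averaging

In $\Lambda\Gamma$ the elements of $\Gamma$ commute with $\Lambda$. Let $H\le\Gamma$. Restriction from $\Lambda\Gamma$ to $\Lambda H$ is written $X{\downarrow}$, and $M{\uparrow}=\Lambda\Gamma\otimes_{\Lambda H}M$. There is a natural isomorphism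
$$\operatorname{Hom}_{\Lambda H}(\Lambda\Gamma,M)\cong\Lambda\Gamma\otimes_{\Lambda H}M,\qquad F\mapsto\sum_{\gamma H\in\Gamma/H}\gamma\otimes F(\gamma^{-1}).$$
It is independent of representatives, since $\gamma h\otimes F(h^{-1}\gamma^{-1})=\gamma\otimes F(\gamma^{-1})$, and it is bijective, since $\Lambda\Gamma=\bigoplus\Lambda H\gamma^{-1}$. So induction is exact and is both left and right adjoint to restriction, which is exact too. Hence both functors preserve projectives and injectives, and, computing with (induced or restricted) projective resolutions,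
$$\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y)\cong\operatorname{Ext}^i_{\Lambda H}(M,Y{\downarrow}),\qquad \operatorname{Ext}^i_{\Lambda\Gamma}(X,M{\uparrow})\cong\operatorname{Ext}^i_{\Lambda H}(X{\downarrow},M).\tag{2.1}$$

**Lemma 2.1.** Restriction and induction between $\Lambda\Gamma$ and $\Lambda H$ preserve Gorenstein projectives and Gorenstein injectives.

*Proof.* Let $P$ be a complex as in Definition 1.1 over $\Lambda\Gamma$. Then $P{\downarrow}$ is an exact complex of projectives, and for $Q$ projective over $\Lambda H$ the complex $\operatorname{Hom}_{\Lambda H}(P{\downarrow},Q)\cong\operatorname{Hom}_{\Lambda\Gamma}(P,Q{\uparrow})$ is exact because $Q{\uparrow}$ is projective. If $P$ is such a complex over $\Lambda H$ and $Q$ is projective over $\Lambda\Gamma$, then $\operatorname{Hom}_{\Lambda\Gamma}(P{\uparrow},Q)\cong\operatorname{Hom}_{\Lambda H}(P,Q{\downarrow})$ is exact. For injectives use $\operatorname{Hom}_{\Lambda H}(E,I{\downarrow})\cong\operatorname{Hom}_{\Lambda\Gamma}(E{\uparrow},I)$ and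 $\operatorname{Hom}_{\Lambda\Gamma}(E,I{\uparrow})\cong\operatorname{Hom}_{\Lambda H}(E{\downarrow},I)$. $\square$

From now on $A=\Lambda\Gamma$ and $n=|\Gamma|$. For an $A$-module $Y$ there are two $A$-linear maps
$$\mu:A\otimes_\Lambda Y\to Y,\ \gamma\otimes u\mapsto\gamma u,\qquad \kappa:Y\to A\otimes_\Lambda Y,\ u\mapsto\sum_{\gamma\in\Gamma}\gamma\otimes\gamma^{-1}u.\tag{2.2}$$
For $\kappa$, note $\sum_\gamma h\gamma\otimes\gamma^{-1}u=\sum_{\gamma}\gamma\otimes\gamma^{-1}hu$. The map $\mu$ is onto and split over $\Lambda$ by $u\mapsto1\otimes u$; the map $\kappa$ is injective and split over $\Lambda$ by the coefficient at $1\in\Gamma$. Their composite is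
$$\mu\kappa=n\cdot\mathrm{id}_Y.\tag{2.3}$$

**Lemma 2.2.** An $A$-module that is projective (injective) over $\Lambda$ is Gorenstein projective (Gorenstein injective) over $A$.

*Proof.* Let $Y{\downarrow}$ be injective over $\Lambda$. Then $A\otimes_\Lambda Y$ is $A$-injective, hence $\Lambda$-injective, and since $\mu,\kappa$ split over $\Lambda$, the modules $\operatorname{Ker}\mu$ and $\operatorname{Coker}\kappa$ are again $\Lambda$-injective. Iterating to the left with $\mu$ and to the right with $\kappa$, and splicing at $Y$, we get an exact complex of injective $A$-modules, with $Y$ as a cycle, in which every cycle $W$ is $\Lambda$-injective. If $E$ is an injective $A$-module, then $\kappa$ for $E$ splits over $A$, so $\operatorname{Ext}^1_A(E,W)$ is a summand of $\operatorname{Ext}^1_A(A\otimes_\Lambda E,W)\cong\operatorname{Ext}^1_\Lambda(E,W)=0$. So the complex stays exact under $\operatorname{Hom}_A(E,-)$.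

If $Y{\downarrow}$ is projective, the same construction gives an exact complex of projective $A$-modules with $\Lambda$-projective cycles $W$. A projective $A$-module $Q$ is an $A$-summand of $A\otimes_\Lambda Q$ because $\mu$ splits for $Q$, and $\operatorname{Ext}^1_A(W,A\otimes_\Lambda Q)\cong\operatorname{Ext}^1_\Lambda(W,Q)=0$. $\square$

Now the tests.

**Test 1: $\Lambda=k$ a field.** Every $k\Gamma$-module is projective and injective over $k$, so by Lemma 2.2 all modules lie in $\mathrm{GP}(k\Gamma)$ and in $\mathrm{GI}(k\Gamma)$. Hence $\mathrm{GP}(k\Gamma)^\perp$ is the class of injectives and ${}^\perp\mathrm{GI}(k\Gamma)$ that of projectives. These agree: an injective $E$ is a summand of $E{\downarrow}{\uparrow}$, a projective $P$ is a summand of $P{\downarrow}{\uparrow}$, and modules induced from vector spaces are both projective and injective. So $k\Gamma$ is virtually Gorenstein.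

**Test 2: $\Lambda$ Gorenstein.** Apply $A\otimes_\Lambda-$ to a finite injective coresolution of ${}_\Lambda\Lambda$: the result is a finite injective coresolution of ${}_AA$. The same works on the right. This is fact (a): if $\Lambda$ is Gorenstein, so is $\Lambda\Gamma$. Lemma 12.1 will show that Gorenstein algebras are virtually Gorenstein. So the guess holds here.

**Test 3: $n$ invertible in $\Lambda$.** Here is the approach a sensible person tries first, for any $\Gamma$. Let $\Lambda$ be virtually Gorenstein and $M\in\mathrm{GP}(A)^\perp$. For $X\in\mathrm{GP}(\Lambda)$ we have $\operatorname{Ext}^i_\Lambda(X,M{\downarrow})\cong\operatorname{Ext}^i_A(X{\uparrow},M)=0$ for $i>0$, by Lemma 2.1. So $M{\downarrow}\in\mathrm{GP}(\Lambda)^\perp={}^\perp\mathrm{GI}(\Lambda)$, and for $Y\in\mathrm{GI}(A)$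
$$\operatorname{Ext}^i_A(M{\downarrow}{\uparrow},Y)\cong\operatorname{Ext}^i_\Lambda(M{\downarrow},Y{\downarrow})=0\qquad(i>0).$$
It remains to return from $M{\downarrow}{\uparrow}$ to $M$. By (2.3), multiplication by $n$ on $M$ factors through $M{\downarrow}{\uparrow}$, so
$$n\cdot\operatorname{Ext}^i_A(M,Y)=0\qquad(i>0).\tag{2.4}$$
If $n$ is invertible in $\Lambda$, this gives $M\in{}^\perp\mathrm{GI}(A)$. The other inclusion is dual. For $M\in{}^\perp\mathrm{GI}(A)$ and $Y\in\mathrm{GI}(\Lambda)$ we have $\operatorname{Ext}^i_\Lambda(M{\downarrow},Y)\cong\operatorname{Ext}^i_A(M,Y{\uparrow})=0$, so $M{\downarrow}\in\mathrm{GP}(\Lambda)^\perp$. Then $\operatorname{Ext}^i_A(X,M{\downarrow}{\uparrow})\cong\operatorname{Ext}^i_\Lambda(X{\downarrow},M{\downarrow})=0$ for $X\in\mathrm{GP}(A)$, and $n\operatorname{Ext}^i_A(X,M)=0$. This is fact (b): if $\Lambda$ is virtually Gorenstein and $n$ is invertible in $\Lambda$, then $\Lambda\Gamma$ is virtually Gorenstein.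

The argument stops at (2.4): if $n=0$ in $\Lambda$, then (2.4) says nothing at all. So a counterexample needs a virtually Gorenstein $\Lambda$ that is not Gorenstein, and a group whose order is not invertible in $\Lambda$. The smallest candidate one would write down already works, and the guess is wrong.

**Theorem 1 (counterexample).** Let $k$ be a field of characteristic $2$, $\Lambda=k[y,z]/(y^2,yz,z^2)$ and $\Gamma=\mathbb Z/2$. Then $\Lambda$ is virtually Gorenstein and $\Lambda\Gamma$ is not.

**Theorem 2 (classification).** Let $\Lambda$ be an Artin algebra, $\Gamma$ a finite group, $n=|\Gamma|$. Write $\Lambda=\Lambda_1\times\Lambda_2$ as rings, with $n$ nilpotent in $\Lambda_1$ and invertible in $\Lambda_2$ (Fitting's lemma; one factor may be $0$). Then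
$$\Lambda\Gamma\text{ is virtually Gorenstein}\iff\Lambda_1\text{ is Gorenstein and }\Lambda_2\text{ is virtually Gorenstein}.$$

**Corollary 3.** Let $k$ be a field and $\Gamma$ a finite group. Then $\Lambda\Gamma$ is virtually Gorenstein for all virtually Gorenstein finite dimensional $k$-algebras $\Lambda$ if and only if $|\Gamma|$ is invertible in $k$. In particular, the trivial group is the only finite group $\Gamma$ for which $\Lambda\Gamma$ is virtually Gorenstein for every virtually Gorenstein Artin algebra $\Lambda$.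

The heart of Theorem 2 is the following statement.

**Theorem 4.** Let $\Gamma=\langle g\rangle$ be cyclic of order $n\ge2$, with $n$ nilpotent in $\Lambda$. If $A=\Lambda\Gamma$ is virtually Gorenstein, then $\Lambda$ is Gorenstein.

## 3. The duality $\mathbb D$ and descent to subgroups

Let $\Lambda$ be an Artin $R$-algebra, $E_R$ the injective envelope of $R/\operatorname{rad}R$, and $\mathbb D=\operatorname{Hom}_R(-,E_R)$; if $R=k$ is a field, $\mathbb D=\operatorname{Hom}_k(-,k)$. We apply $\mathbb D$ to all modules. It exchanges left and right modules, is exact and faithful, turns direct sums into products, and $\mathbb D\mathbb D\cong\mathrm{id}$ on modules of finite length. For a left module $M$ and a right module $N$,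
$$\operatorname{Ext}^i(M,\mathbb DN)\cong\mathbb D\operatorname{Tor}_i(N,M).\tag{3.1}$$
In particular $\mathbb DN$ is injective if $N$ is projective. If $F$ is a finitely generated left module, then for every left module $J$
$$\operatorname{Tor}_i(\mathbb DJ,F)\cong\mathbb D\operatorname{Ext}^i(F,J),\tag{3.2}$$
because $\mathbb DJ\otimes P\cong\mathbb D\operatorname{Hom}(P,J)$ for $P$ finitely generated projective, and $F$ has a resolution by such $P$.

**Lemma 3.1 (descent).** If $\Lambda\Gamma$ is virtually Gorenstein, so is $\Lambda H$ for every $H\le\Gamma$; in particular so is $\Lambda$.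

*Proof.* A $\Lambda H$-module $Y$ is a $\Lambda H$-summand of $Y{\uparrow}{\downarrow}$: this module is $(1\otimes Y)\oplus\bigoplus_{\gamma H\ne H}\gamma\otimes Y$, and both parts are stable under $H$ and $\Lambda$.

Let $M\in\mathrm{GP}(\Lambda H)^\perp$. For $X\in\mathrm{GP}(\Lambda\Gamma)$ and $i>0$, $\operatorname{Ext}^i_{\Lambda\Gamma}(X,M{\uparrow})\cong\operatorname{Ext}^i_{\Lambda H}(X{\downarrow},M)=0$. So $M{\uparrow}\in\mathrm{GP}(\Lambda\Gamma)^\perp={}^\perp\mathrm{GI}(\Lambda\Gamma)$. For $Y\in\mathrm{GI}(\Lambda H)$, $\operatorname{Ext}^i_{\Lambda H}(M,Y)$ is a summand of $\operatorname{Ext}^i_{\Lambda H}(M,Y{\uparrow}{\downarrow})\cong\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y{\uparrow})=0$.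

Let $M\in{}^\perp\mathrm{GI}(\Lambda H)$. For $Y\in\mathrm{GI}(\Lambda\Gamma)$, $\operatorname{Ext}^i_{\Lambda\Gamma}(M{\uparrow},Y)\cong\operatorname{Ext}^i_{\Lambda H}(M,Y{\downarrow})=0$, so $M{\uparrow}\in\mathrm{GP}(\Lambda\Gamma)^\perp$. For $X\in\mathrm{GP}(\Lambda H)$, $\operatorname{Ext}^i_{\Lambda H}(X,M)$ is a summand of $\operatorname{Ext}^i_{\Lambda H}(X{\uparrow}{\downarrow},M)\cong\operatorname{Ext}^i_{\Lambda\Gamma}(X{\uparrow},M{\uparrow})=0$. $\square$

## 4. The algebra $k[y,z]/(y,z)^2$

**Lemma 4.1.** Let $k$ be any field and $\Lambda=k[y,z]/(y,z)^2$. Then $\mathrm{GP}(\Lambda)$ is the class of projectives and $\mathrm{GI}(\Lambda)$ the class of injectives. Hence $\Lambda$ is virtually Gorenstein (both orthogonal classes consist of all modules). Moreover $\Lambda$ is not Gorenstein.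

*Proof.* Put $r=(y,z)$, so $r^2=0$ and $\Lambda/r=k$. Projectives are always Gorenstein projective and injectives always Gorenstein injective, so we show the converses.

**Step 1: flat modules are free.** This lets us recognize free modules. Let $Y$ be flat. Lift a basis of $Y/rY$ to get a map $F\to Y$ with $F$ free. It is onto since $r$ is nilpotent. Let $K$ be its kernel. Since $\operatorname{Tor}_1(Y,k)=0$, the sequence $0\to K/rK\to F/rF\to Y/rY\to0$ is exact, and its second map is bijective. So $K=rK=r^2K=0$. In particular projectives are free, and a lift of a basis of $P/rP$, for $P$ free, is a basis of $P$.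

**Step 2: if $X\subseteq P$ with $P$ free and $\operatorname{Ext}^1(X,\Lambda)=0$, then $X$ is free.** This is the criterion behind both halves. Lift a basis of the image of $X$ in $P/rP$ to elements of $X$, and complete it to a lift of a basis of $P/rP$; by Step 1 this is a basis of $P$. Let $F$ be the span of the first elements and $P'$ the span of the others. Then $P=F\oplus P'$, $F\subseteq X$, and $X=F\oplus X''$ with $X''=X\cap P'$. The image of $X''$ in $P/rP$ lies in $F/rF\cap P'/rP'=0$, so $X''\subseteq rP'$ is killed by $r$ and is a direct sum of copies of $k$. If $X''\ne0$, then $\operatorname{Ext}^1(k,\Lambda)$ is a summand of $\operatorname{Ext}^1(X,\Lambda)=0$. But from $0\to k^2\to\Lambda\to k\to0$,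
$$\dim\operatorname{Ext}^1(k,\Lambda)=\dim\operatorname{Hom}(k^2,\Lambda)-\dim\operatorname{Hom}(\Lambda,\Lambda)+\dim\operatorname{Hom}(k,\Lambda)=4-3+2=3,$$
since the socle $r$ of $\Lambda$ has dimension $2$. This is a contradiction, so $X''=0$.

**Step 3: Gorenstein projectives.** If $X\in\mathrm{GP}(\Lambda)$, then $X$ embeds in a projective, hence free, module, and $\operatorname{Ext}^1(X,\Lambda)=0$. By Step 2, $X$ is free.

**Step 4: Gorenstein injectives.** We dualize into Step 2. Let $J\in\mathrm{GI}(\Lambda)$. Then $J$ is a quotient of an injective $I$, so $\mathbb DJ\subseteq\mathbb DI$. By (3.2), $\operatorname{Tor}_1(\mathbb DI,F)\cong\mathbb D\operatorname{Ext}^1(F,I)=0$ for all finitely generated $F$, so $\mathbb DI$ is flat, hence free. The module $E=\mathbb D\Lambda$ is injective and finitely generated, so $\operatorname{Tor}_1(\mathbb DJ,E)\cong\mathbb D\operatorname{Ext}^1(E,J)=0$. By (3.1) ($\Lambda$ is commutative, so sides do not matter), $\operatorname{Ext}^1(\mathbb DJ,\Lambda)\cong\operatorname{Ext}^1(\mathbb DJ,\mathbb DE)\cong\mathbb D\operatorname{Tor}_1(\mathbb DJ,E)=0$.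 By Step 2, $\mathbb DJ$ is free. So $\mathbb D\operatorname{Ext}^1(F,J)\cong\operatorname{Tor}_1(\mathbb DJ,F)=0$ for all finitely generated $F$, thus $\operatorname{Ext}^1(F,J)=0$ for all cyclic $F$, and $J$ is injective by Baer's criterion.

**Step 5: $\Lambda$ is not Gorenstein.** Otherwise, dualizing a finite injective coresolution of $\Lambda$, we get $\operatorname{pd}\mathbb D\Lambda<\infty$. A finitely generated module of finite projective dimension is free: if the dimension is $m>0$, the last term $P_m\ne0$ of a minimal resolution embeds in $rP_{m-1}$, which is killed by $r$, while $rP_m\neq0$. So $\mathbb D\Lambda\cong\Lambda$ by dimensions. But $\mathbb D\Lambda$ has simple socle (the dual of $\Lambda/r$), and $\operatorname{soc}\Lambda=r$ has dimension $2$. $\square$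

## 5. The group algebra of $\mathbb Z/2$ when $2=0$, and modules with a differential

Let $2=0$ in $\Lambda$ and $\Gamma=\langle g\rangle$ of order $2$. With $x=g+1$ we have $x^2=g^2+1=0$, so $A=\Lambda\Gamma=\Lambda[x]/(x^2)$ with $x$ central: an $A$-module is a $\Lambda$-module with a $\Lambda$-linear square-zero endomorphism $x$. Some Ext and Tor groups over $A$ are then just homology groups.

**Lemma 5.1.** Let $M$ be an $A$-module and $i\ge1$.

1. If $X$ is an $A$-module that is projective over $\Lambda$, then $\operatorname{Ext}^i_A(X,M)=\ker\delta/\operatorname{im}\delta$ on $\operatorname{Hom}_\Lambda(X,M)$, where $\delta f=xf+fx$.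
2. If $N$ is a right $A$-module that is projective over $\Lambda$, then $\operatorname{Tor}_i^A(N,M)=\ker\delta/\operatorname{im}\delta$ on $N\otimes_\Lambda M$, where $\delta=x\otimes1+1\otimes x$.

*Proof.* On $A\otimes_\Lambda X$ put $\delta=x\otimes1+1\otimes x$; then $\delta^2=0$ since $2=0$. The sequence of $A$-modules
$$\cdots\xrightarrow{\delta}A\otimes_\Lambda X\xrightarrow{\delta}A\otimes_\Lambda X\xrightarrow{\ \mu\ }X\to0\tag{5.1}$$
is exact. Indeed, every element is uniquely $1\otimes u+x\otimes w$, and $\mu$ sends it to $u+xw$. So $\ker\mu=\{1\otimes xw+x\otimes w\}=\{\delta(1\otimes w)\}$. Also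
$$\delta(1\otimes u+x\otimes w)=x\otimes(u+xw)+1\otimes xu=\delta(1\otimes(u+xw)),$$
so $\operatorname{im}\delta=\delta(1\otimes X)=\ker\mu$. The element $\delta(1\otimes u+x\otimes w)$ vanishes if and only if $u=xw$, that is, if and only if the element is $1\otimes xw+x\otimes w=\delta(1\otimes w)$. If $X$ is $\Lambda$-projective, (5.1) is a projective resolution. Now $\operatorname{Hom}_A(A\otimes_\Lambda X,M)\cong\operatorname{Hom}_\Lambda(X,M)$ by $\varphi\mapsto f=\varphi(1\otimes-)$, and $\varphi\delta(1\otimes u)=\varphi(x\otimes u+1\otimes xu)=xf(u)+f(xu)$. For (2) use the mirror image of (5.1) with terms $N\otimes_\Lambda A$, and $(N\otimes_\Lambda A)\otimes_AM\cong N\otimes_\Lambda M$. $\square$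

Now take $\Lambda=k[y,z]/(y,z)^2$, $\operatorname{char}k=2$. By Lemmas 2.1, 2.2 and 4.1, $\mathrm{GP}(A)$ consists of the $A$-modules that are free over $\Lambda$. If $N$ is free over $\Lambda$, then $\mathbb DN$ is $\Lambda$-injective, hence in $\mathrm{GI}(A)$. So we look for $M$ such that $\operatorname{Hom}_\Lambda(X,M)$ is $\delta$-exact for all $\Lambda$-free $X$, while $N\otimes_\Lambda M$ is not $\delta$-exact for some $\Lambda$-free $N$.

No $N$ of finite rank can do this. If $X$ has finite rank over $\Lambda$ and $X^*=\operatorname{Hom}_\Lambda(X,\Lambda)$ carries the operator $f\mapsto fx$, then $X^*\otimes_\Lambda M\cong\operatorname{Hom}_\Lambda(X,M)$, $f\otimes m\mapsto f(-)m$, respects $\delta$. So the two kinds of tests coincide in finite rank, and the difference must come from infinite rank, where Hom gives products and $\otimes$ gives sums.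

Try the simplest shape: $M=B^2$, with $B$ a commutative $k$-algebra, $t\in B$, and
$$x(a,b)=(0,a),\qquad y(a,b)=(0,ta),\qquad z(a,b)=0.$$
Testing with $N=\Lambda\otimes_kk[s]$, $x$ acting as $y\otimes s$, gives on $N\otimes_\Lambda M=B[s]^2$ the map $\delta(a,b)=(0,(1+ts)a)$. It is exact if and only if $1+ts$ is invertible in $B[s]$; the only possible inverse is $\sum(-t)^is^i$, so this happens if and only if $t$ is nilpotent. Three choices of $B$:

* $B=k[t]/(t^m)$: the test with $N$ is passed, so it gives no contradiction.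
* $B=k[t]$: the test with $N$ fails, but so does the Hom test with $X=N$. Writing $f=(f_0,f_1)$ with $f_i:k[s]\to k[t]$, one has $\delta f=(0,\Phi(f_0))$ with $\Phi(h)(s^i)=h(s^i)+t\,h(s^{i+1})$. The function $s^i\mapsto1$ is not in the image of $\Phi$: a preimage $h$ would satisfy $h(1)=1+t+\dots+t^r+t^{r+1}h(s^{r+1})$ for all $r$, impossible for a polynomial. So $\operatorname{Ext}^1_A(N,M)\ne0$.
* $B=k[[t]]$: the test with $N$ still fails, but the series that caused the trouble for $k[t]$ now converges. This is the one to use.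

## 6. The module $k[[t]]^2$ and the element $1+ts$

*Proof of Theorem 1.* $\Lambda$ is virtually Gorenstein by Lemma 4.1. Let $M=k[[t]]^2$ with
$$x(a,b)=(0,a),\quad y(a,b)=(0,ta),\quad z=0.$$
All products of two of these operators vanish, so $M$ is a module over $A=k[x,y,z]/(x^2,y^2,yz,z^2)$.

**Step 1: $M\in\mathrm{GP}(A)^\perp$.** Let $X\in\mathrm{GP}(A)$. By Lemmas 2.1 and 4.1, $X$ is free over $\Lambda$, say $X=\Lambda\otimes_kV$. The action of $x$ is $\Lambda$-linear and given by
$$xv=X_0v+yX_1v+zX_2v\quad(v\in V),\qquad X_0,X_1,X_2\in\operatorname{End}_k(V).$$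
From $x^2v=X_0^2v+y(X_0X_1+X_1X_0)v+z(X_0X_2+X_2X_0)v=0$ we get $X_0^2=0$ and, in characteristic $2$, $X_0X_1=X_1X_0$.

An element $f\in\operatorname{Hom}_\Lambda(X,M)=\operatorname{Hom}_k(V,M)$ is a pair $(f_0,f_1)$ of $k$-linear maps $V\to k[[t]]$. We have $(xf)(v)=(0,f_0v)$ and $f(xv)=f(X_0v)+yf(X_1v)+zf(X_2v)=(f_0X_0v,\ f_1X_0v+tf_0X_1v)$. With $\Phi(h)=h+t\,hX_1$ on $\operatorname{Hom}_k(V,k[[t]])$,
$$\delta f=(f_0X_0,\ \Phi(f_0)+f_1X_0).\tag{6.1}$$
The map $\Phi$ is bijective with inverse $h\mapsto\sum_{i\ge0}t^ihX_1^i$: for each $v$ the series $\sum t^ih(X_1^iv)$ converges in $k[[t]]$, and both composites telescope to $h$ in characteristic $2$. Moreover $\Phi(h)X_0=hX_0+t\,hX_1X_0=hX_0+t\,hX_0X_1=\Phi(hX_0)$.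

Let $\delta f=0$. Then $f_1X_0=\Phi(f_0)$. Put $h_0=\Phi^{-1}(f_1)$. Then $\Phi(h_0X_0)=\Phi(h_0)X_0=f_1X_0=\Phi(f_0)$, so $h_0X_0=f_0$, and by (6.1)
$$\delta(h_0,0)=(h_0X_0,\Phi(h_0))=(f_0,f_1)=f.$$
So $\ker\delta=\operatorname{im}\delta$, and $\operatorname{Ext}^i_A(X,M)=0$ for all $i>0$ by Lemma 5.1.

**Step 2: $M\notin{}^\perp\mathrm{GI}(A)$.** Let $N=\Lambda\otimes_kk[s]$ with $x$ acting as multiplication by $y\otimes s$, whose square is $0$. Then $N$ is free over $\Lambda$, so $\mathbb DN$ is $\Lambda$-injective and $\mathbb DN\in\mathrm{GI}(A)$ by Lemma 2.2. On $N\otimes_\Lambda M=k[s]\otimes_kM=(k[[t]][s])^2$, the operator $x\otimes1$ is $(a,b)\mapsto(0,tsa)$ and $1\otimes x$ is $(a,b)\mapsto(0,a)$. So $\delta(a,b)=(0,(1+ts)a)$. Since $k[[t]][s]$ is a domain, $\ker\delta=\{(0,b)\}$, and by Lemma 5.1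
$$\operatorname{Tor}_1^A(N,M)\cong k[[t]][s]/(1+ts)\neq0,$$
because the units of a polynomial ring over a domain have degree $0$. By (3.1), $\operatorname{Ext}^1_A(M,\mathbb DN)\cong\mathbb D\operatorname{Tor}^A_1(N,M)\ne0$.

So $\mathrm{GP}(A)^\perp\ne{}^\perp\mathrm{GI}(A)$, and $A=\Lambda\Gamma$ is not virtually Gorenstein. $\blacksquare$

## 7. Theorem 4 in the case $n=2$, $2=0$: a sum of products of Hom groups

Let $n=2$ and $2=0$ in $\Lambda$, so that $A$-modules are $\Lambda$-modules with a differential. This special case shows the shape of the proof of Theorem 4; Sections 8–11 give the full proof for all $n$.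

Let $P\xrightarrow{\varepsilon}\mathbb D(\Lambda_\Lambda)$ be a resolution by finitely generated projectives, and let $C$ be the augmented complex, $C_0=\mathbb D(\Lambda_\Lambda)$, $C_{j+1}=P_j$. Regard $\prod_jC_j$, with $x$ acting as $d_C$, as an $A$-module. It is an inverse limit of extensions of "discs" $K\xrightarrow{=}K$, and a disc, as an $A$-module, is $A\otimes_\Lambda K$. This will place $\prod_jC_j$ in $\mathrm{GP}(A)^\perp$. If $A$ is virtually Gorenstein, then $\operatorname{Tor}^A_1(N,\prod_jC_j)=0$ for every $\Lambda$-projective right module $N$. Take $N=\bigoplus_i\operatorname{Hom}_\Lambda(P_i,\Lambda)$ with $x$ acting as the differential. By Lemma 5.1,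
$$\bigoplus_i\prod_j\operatorname{Hom}_\Lambda(P_i,C_j)$$
is exact for the total differential. Now $\varepsilon\in\operatorname{Hom}(P_0,C_0)$ is a cycle. In the bigger group $\prod_i\prod_j$ it is obviously a boundary, via the infinite family of identities $P_i\to C_{i+1}=P_i$. Exactness of the smaller group says that it is the boundary of a family $u_i:P_i\to P_i$ with *almost all $u_i=0$*. Such a family is a chain map lifting the identity of $\mathbb D(\Lambda_\Lambda)$ and vanishing far out, which forces $\operatorname{pd}\mathbb D(\Lambda_\Lambda)<\infty$. The contrast between sum and product is that between $s$ and $t$ in Section 6.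

For general $n$ there are two obstacles. First, with $x=g-1$ the relation in $A$ is not $x^2=0$ but $x\nu=0$ with $\nu=1+g+\dots+g^{n-1}$; a complex is no longer an $A$-module in an evident way. Section 8 replaces it by the cycles of a 2-periodic complex in which $x$ and $\nu$ alternate. Second, $n$ is only nilpotent in $\Lambda$; Section 9 deals with this by a descending induction on powers of $n$.

We also need closure of the orthogonal classes under syzygies.

**Lemma 7.1.** Let $\Lambda$ be an Artin algebra.

1. If $0\to K\to P\to K'\to0$ is exact with $P$ projective and $K'\in\mathrm{GP}(\Lambda)^\perp$, then $K\in\mathrm{GP}(\Lambda)^\perp$.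
2. If $0\to K'\to I\to K\to0$ is exact with $I$ injective and $K'\in{}^\perp\mathrm{GI}(\Lambda)$, then $K\in{}^\perp\mathrm{GI}(\Lambda)$.

*Proof.* (1) Let $X\in\mathrm{GP}(\Lambda)$. Since $P\in\mathrm{GP}(\Lambda)^\perp$, the exact sequence $\operatorname{Ext}^{i-1}(X,K')\to\operatorname{Ext}^i(X,K)\to\operatorname{Ext}^i(X,P)$ gives $\operatorname{Ext}^i(X,K)=0$ for $i\ge2$. Choose $0\to X\to P''\to X'\to0$ with $P''$ projective, $X'\in\mathrm{GP}(\Lambda)$. Then $\operatorname{Ext}^1(X,K)\cong\operatorname{Ext}^2(X',K)=0$. (2) Let $Y\in\mathrm{GI}(\Lambda)$. Since $\operatorname{Ext}^i(I,Y)=0$ for $i>0$, $\operatorname{Ext}^i(K,Y)=0$ for $i\ge2$. Choose $0\to Y'\to I''\to Y\to0$ with $I''$ injective, $Y'\in\mathrm{GI}(\Lambda)$. Then $\operatorname{Ext}^1(K,Y)\cong\operatorname{Ext}^2(K,Y')=0$. $\square$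

## 8. The 2-periodic complexes $E(V)$ and $T(C)$

From here to the end of Section 11, $\Gamma=\langle g\rangle$ is cyclic of order $n\ge2$, $n$ is nilpotent in $\Lambda$, $A=\Lambda\Gamma$, and
$$x=g-1,\qquad \nu=\sum_{i=0}^{n-1}g^i=\sum_{r=0}^{n-1}\binom n{r+1}x^r.$$
Both are central in $A$, and $x\nu=g^n-1=0$. The second formula for $\nu$ is $((1+x)^n-1)/x$; it defines a polynomial $\nu(x)$ with $x\nu(x)=(1+x)^n-1$. So a module over $A$ is the same as a $\Lambda$-module with a $\Lambda$-linear endomorphism $x$ such that $x\nu(x)=0$, with $g=1+x$.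

**Definition 8.1.** Let $V_e,V_o$ be abelian groups with endomorphisms $x$ such that $x\nu(x)=0$, and let $d:V_e\to V_o$, $d:V_o\to V_e$ be maps commuting with $x$ with $d^2=0$. Then $E(V)$ is the 2-periodic sequence, infinite in both directions, with all terms $V_e\oplus V_o$ and alternating maps
$$\partial_0(f,h)=(xf+dh,\ df-\nu h),\qquad\partial_1(f,h)=(\nu f+dh,\ df-xh).$$

It is a complex: the components of $\partial_1\partial_0(f,h)$ are $\nu(xf+dh)+d(df-\nu h)=0$ and $d(xf+dh)-x(df-\nu h)=0$; those of $\partial_0\partial_1(f,h)$ are $x(\nu f+dh)+d(df-xh)=0$ and $d(\nu f+dh)-\nu(df-xh)=0$. Let $C_e,C_o$ be $\Lambda$-modules with $\Lambda$-linear maps $d:C_e\leftrightarrows C_o$, $d^2=0$. Then put $T(C)=E(A\otimes_\Lambda C)$, with $x$ acting by multiplication on $A$, and let $Z_0(C)=\ker\partial_0$, $Z_1(C)=\ker\partial_1$ be its cycles. They are $A$-modules.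

**Example 8.2.** Let $n=2$ and $2=0$ in $\Lambda$. Then $\nu=2+x=x$, signs disappear, and with $C=C_e\oplus C_o$ both $\partial_\epsilon$ are $x+d$ on $A\otimes_\Lambda C=C\oplus xC$. Here $(x+d)(c_0+xc_1)=dc_0+x(c_0+dc_1)$ vanishes if and only if $c_0=dc_1$. So the cycles are the elements $dc+xc$, and $x(dc+xc)=x\,dc$ corresponds to $dc$. Hence $Z_\epsilon(C)$ is just $C$ with $x$ acting as $d$, as in Section 7.

**Lemma 8.3.** $T(C)$ is exact.

*Proof.* We write down a contraction. We have $A\otimes_\Lambda C_b=\mathbb Z\Gamma\otimes_{\mathbb Z}C_b$. In $\mathbb Z\Gamma$, $\ker x=\mathbb Z\nu=\operatorname{im}\nu$ and $\operatorname{im}x=\ker\nu=:I$, the augmentation ideal, since $\nu a$ is the augmentation of $a$ times $\nu$. The quotients $\mathbb Z\Gamma/I\cong\mathbb Z$ and $\mathbb Z\Gamma/\mathbb Z\nu\cong I$ (via $x$) are free abelian, so $\mathbb Z\Gamma=\mathbb Z\nu\oplus U=I\oplus U'$ as abelian groups, with isomorphisms $x:U\to I$ and $\nu:U'\to\mathbb Z\nu$. Let $\sigma$ be $x^{-1}:I\to U$ on $I$ and $0$ on $U'$.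 Let $\tau$ be $\nu^{-1}:\mathbb Z\nu\to U'$ on $\mathbb Z\nu$ and $0$ on $U$. Then
$$\nu\tau+\sigma x=1,\qquad x\sigma+\tau\nu=1:$$
check the first on $\mathbb Z\nu$ and on $U$, the second on $I$ and on $U'$. The maps $\sigma\otimes1,\tau\otimes1$, again written $\sigma,\tau$, commute with $d$. Put $h_0(f,h)=(\sigma f,-\tau h)$ and $h_1(f,h)=(\tau f,-\sigma h)$. Then
$$\partial_1h_1(f,h)+h_0\partial_0(f,h)=(\nu\tau f-d\sigma h,\ d\tau f+x\sigma h)+(\sigma xf+\sigma dh,\ -\tau df+\tau\nu h)=(f,h),$$
$$\partial_0h_0(f,h)+h_1\partial_1(f,h)=(x\sigma f-d\tau h,\ d\sigma f+\nu\tau h)+(\tau\nu f+\tau dh,\ -\sigma df+\sigma xh)=(f,h).$$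
So a cycle of $\partial_0$ is in $\operatorname{im}\partial_1$, and a cycle of $\partial_1$ is in $\operatorname{im}\partial_0$. $\square$

A graded complex $C$ of $\Lambda$-modules yields $C_e,C_o$ by taking products or sums of the terms of even and of odd degree, as specified each time.

**Lemma 8.4.** For a disc $C=(K\xrightarrow{=}K)$ in two adjacent degrees, $Z_0(C)\cong Z_1(C)\cong A\otimes_\Lambda K$ as $A$-modules.

*Proof.* If $d=1:C_e\to C_o$ and $d=0$ on $C_o$, then $\partial_0(f,h)=(xf,f-\nu h)$ and $\partial_1(f,h)=(\nu f,f-xh)$, so $\ker\partial_0=\{(\nu h,h)\}$ and $\ker\partial_1=\{(xh,h)\}$, using $x\nu=0$. If $d=1:C_o\to C_e$, then $\partial_0(f,h)=(xf+h,-\nu h)$ and $\partial_1(f,h)=(\nu f+h,-xh)$, so $\ker\partial_0=\{(f,-xf)\}$ and $\ker\partial_1=\{(f,-\nu f)\}$. As $x,\nu$ are central, these parametrizations by $A\otimes_\Lambda K$ are $A$-linear. $\square$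

## 9. A double complex with an action of $x$

The next construction turns a complex with differential $d'$ into a module on which $x\nu(x)=0$. Let $B_{ab}$ ($a,b\in\{e,o\}$) be abelian groups with maps $d':B_{eb}\leftrightarrows B_{ob}$ and $d:B_{ae}\leftrightarrows B_{ao}$ that commute with each other, $d'^2=0=d^2$. Put $V_b=B_{eb}\oplus B_{ob}^{\,n-1}$, with elements $f=(f_*;f_0,\dots,f_{n-2})$, let $d$ act componentwise, and set
$$(xf)_*=d'f_0,\quad(xf)_r=f_{r+1}\ (0\le r<n-2),\quad(xf)_{n-2}=d'f_*-\sum_{r=0}^{n-2}\binom n{r+1}f_r.\tag{9.1}$$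
For $n=2$ this reads $x(f_*;f_0)=(d'f_0;\,d'f_*-2f_0)$; if also $2=0$, then $x$ is the differential $d'$.

**Lemma 9.1.** For $x$ as in (9.1),
$$(\nu f)_*=nf_*+\sum_{r=0}^{n-2}\binom n{r+2}d'f_r,\quad(\nu f)_0=d'f_*,\quad(\nu f)_r=0\ (1\le r\le n-2),\tag{9.2}$$
and $x\nu(x)=0$. Since $d$ commutes with $x$, the complex $E(V)$ is defined.

*Proof.* For $k\le n-2$ we have $(x^kf)_0=f_k$. Hence $(x^kf)_*=d'(x^{k-1}f)_0=d'f_{k-1}$ for $1\le k\le n-1$. Inserting this in $\nu f=\sum_{k=0}^{n-1}\binom n{k+1}x^kf$ gives the first formula. Next, $(x^{n-1}f)_0=(x^{n-2}(xf))_0=(xf)_{n-2}$, so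
$$(\nu f)_0=\sum_{k=0}^{n-2}\binom n{k+1}f_k+(xf)_{n-2}=d'f_*.$$
For $1\le r\le n-2$, $(\nu f)_r=(x^r\nu f)_0=(\nu x^rf)_0=d'(x^rf)_*=d'd'f_{r-1}=0$. Finally $x\nu f=0$: the $*$-component is $d'(\nu f)_0=d'd'f_*=0$; the $r$-component for $r<n-2$ is $(\nu f)_{r+1}=0$; the $(n-2)$-component is $d'(\nu f)_*-n(\nu f)_0=n\,d'f_*-n\,d'f_*=0$. $\square$

**Lemma 9.2.** Assume that $\ker\partial_1=\operatorname{im}\partial_0$ in $E(V)$ and that $n^NB_{ab}=0$ for all $a,b$ and some $N\geq 1$. If $z_e\in B_{ee}$ and $z_o\in B_{oo}$ satisfy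
$$d'z_e+dz_o=0,\qquad dz_e-d'z_o=0,\tag{9.3}$$
then there are $s\in B_{oe}$ and $s'\in B_{eo}$ with
$$z_e=d's+ds',\qquad z_o=ds-d's'.\tag{9.4}$$

*Proof.* **Step 1: the case where $nz$ is already a boundary.** Suppose in addition that
$$nz_e+d't+dt'=0,\qquad nz_o+dt-d't'=0\tag{9.5}$$
for some $t\in B_{oe}$, $t'\in B_{eo}$. We show that (9.4) is solvable, by building a cycle of $E(V)$ out of $z$ and $t$. Let $f\in V_e$ have $f_*=z_e$, $f_{n-2}=t$ and other components $0$; let $h\in V_o$ have $h_*=t'$, $h_0=z_o$ and other components $0$. (For $n=2$: $f=(z_e;t)$, $h=(t';z_o)$.) By (9.2) the components of $\nu f+dh$ are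

* at $*$: $nz_e+\binom nn d't+dt'=0$;
* at $0$: $d'z_e+dz_o=0$;
* at $r\ge1$: $dh_r=0$.

By (9.1) the components of $df-xh$ are

* at $*$: $dz_e-d'z_o=0$;
* at $r<n-2$: $df_r-h_{r+1}=0$;
* at $n-2$: $dt-d't'+\binom n1z_o=0$.

So $\partial_1(f,h)=0$, and by assumption $(f,h)=\partial_0(\varphi,\eta)$, that is, $f=x\varphi+d\eta$ and $h=d\varphi-\nu\eta$. The $*$-component of the first equation is $z_e=d'\varphi_0+d\eta_*$. The $0$-component of the second, by (9.2), is $z_o=d\varphi_0-d'\eta_*$. Take $s=\varphi_0$ and $s'=\eta_*$.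

**Step 2: descent on powers of $n$.** The pair $n^{N-1}z$ satisfies (9.3), and (9.5) with $t=t'=0$, since $n^N=0$. Step 1 gives $(s,s')$ for $n^{N-1}z$. Then $n^{N-2}z$ satisfies (9.5) with $(t,t')=-(s,s')$: indeed $n^{N-1}z_e-d's-ds'=0$ and $n^{N-1}z_o-ds+d's'=0$. Step 1 gives a solution for $n^{N-2}z$. Continue down to $z$. $\square$

## 10. Finiteness of $\operatorname{pd}\mathbb D(\Lambda_\Lambda)$

Assume from now on that $A$ is virtually Gorenstein. We prove that $\operatorname{pd}\mathbb D(\Lambda_\Lambda)<\infty$. Let $M=\mathbb D(\Lambda_\Lambda)$, an injective left module, and $P\xrightarrow{\varepsilon}M$ a resolution by finitely generated projectives. Let $C$ be the augmented complex: $C_0=M$, $C_{j+1}=P_j$, and $K_j=\ker(C_j\to C_{j-1})$, so $K_0=M$. Put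
$$C_e=\prod_{j\text{ even}}C_j,\qquad C_o=\prod_{j\text{ odd}}C_j.$$

**Step 1: $K_j\in\mathrm{GP}(\Lambda)^\perp$ for all $j$.** This holds for the injective module $K_0$, and passes from $K_j$ to $K_{j+1}$ by Lemma 7.1(1), applied to $0\to K_{j+1}\to P_j\to K_j\to0$.

**Step 2: $Z_0(C),Z_1(C)\in\mathrm{GP}(A)^\perp$.** We filter $C$ by discs. Let $\tau_mC$ be the quotient complex $(0\to C_m/K_m\to C_{m-1}\to\dots\to C_0\to0)$ of $C$; it is acyclic and $\tau_0C=0$. The kernel of $\tau_{m+1}C\to\tau_mC$ is $C_{m+1}/K_{m+1}\cong K_m$ in degree $m+1$ and $K_m$ in degree $m$, that is, a disc on $K_m$.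

In each degree $j$ the system $(\tau_mC)_j$ is constant for $m>j$, and $A\otimes_\Lambda K\cong K^n$ as abelian groups, so $A\otimes_\Lambda-$ commutes with limits. Hence $T(C)=\varprojlim T(\tau_mC)$, and for $\epsilon\in\{0,1\}$ the modules $S^{(m)}=Z_\epsilon(\tau_mC)$ satisfy $Z_\epsilon(C)=\varprojlim S^{(m)}$ and $S^{(0)}=0$. A short exact sequence of exact complexes is exact on cycles (a cycle of the quotient is a boundary, hence lifts to a boundary). So Lemmas 8.3 and 8.4 give exact sequences
$$0\to A\otimes_\Lambda K_m\to S^{(m+1)}\to S^{(m)}\to0.$$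
Let $X\in\mathrm{GP}(A)$. By (2.1), Lemma 2.1 and Step 1, $\operatorname{Ext}^i_A(X,A\otimes_\Lambda K_m)\cong\operatorname{Ext}^i_\Lambda(X{\downarrow},K_m)=0$ for $i>0$. By induction $\operatorname{Ext}^i_A(X,S^{(m)})=0$ for $i>0$, and $\operatorname{Hom}_A(X,S^{(m+1)})\to\operatorname{Hom}_A(X,S^{(m)})$ is onto. Since the maps $S^{(m+1)}\to S^{(m)}$ are onto,
$$0\to Z_\epsilon(C)\to\prod_mS^{(m)}\xrightarrow{1-\text{shift}}\prod_mS^{(m)}\to0$$
is exact. Now $\operatorname{Ext}^i_A(X,\prod S^{(m)})=\prod\operatorname{Ext}^i_A(X,S^{(m)})=0$ for $i>0$, so $\operatorname{Ext}^i_A(X,Z_\epsilon(C))=0$ for $i\ge2$. For $i=1$ it vanishes because $1-\text{shift}$ is onto on $\prod\operatorname{Hom}_A(X,S^{(m)})$, the transition maps there being onto.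

**Step 3: $N\otimes_AT(C)$ is exact for every right $A$-module $N$ that is projective over $\Lambda$.** This is where virtual Gorensteinness enters. By hypothesis $Z_\epsilon(C)\in{}^\perp\mathrm{GI}(A)$. The left module $\mathbb DN$ is $\Lambda$-injective, so in $\mathrm{GI}(A)$ by Lemma 2.2, and $\mathbb D\operatorname{Tor}_i^A(N,Z_\epsilon(C))\cong\operatorname{Ext}^i_A(Z_\epsilon(C),\mathbb DN)=0$ for $i>0$. As $\mathbb D$ is faithful, $\operatorname{Tor}_1^A(N,Z_\epsilon(C))=0$, and so $N\otimes_A-$ keeps the exact complex $T(C)$ exact. Since $N\otimes_A(A\otimes_\Lambda C_b)=N\otimes_\Lambda C_b$ and $x$ is central, $N\otimes_AT(C)=E(N\otimes_\Lambda C)$ with $x$ acting through $N$.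

**Step 4: choice of $N$.** We want $N\otimes_\Lambda C$ to be the $V$ of Section 9. Let $Q^i=\operatorname{Hom}_\Lambda(P_i,\Lambda)$, a finitely generated projective right module, with $d':Q^i\to Q^{i+1}$ given by composition with $d_P:P_{i+1}\to P_i$. Put $Q_e=\bigoplus_{i\text{ even}}Q^i$, $Q_o=\bigoplus_{i\text{ odd}}Q^i$ and $N=Q_e\oplus Q_o^{\,n-1}$, with $x$ given by (9.1) (forget the index $b$ and the map $d$). By Lemma 9.1, $x\nu(x)=0$, so $N$ is a right $A$-module, projective over $\Lambda$. Since $Q^i$ is finitely generated projective, $Q^i\otimes_\Lambda\prod_jC_j\cong\prod_j\operatorname{Hom}_\Lambda(P_i,C_j)$. Hence $N\otimes_\Lambda C$ is the $V$ of Section 9 for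
$$B_{ab}=\bigoplus_{i\in a}\ \prod_{j\in b}\operatorname{Hom}_\Lambda(P_i,C_j),\qquad d'f=f\circ d_P,\quad df=d_C\circ f,$$
where $i\in e$ means $i$ even and $i\in o$ means $i$ odd. A power of $n$ is zero in $\Lambda$, so it kills all these groups. By Step 3, Lemma 9.2 applies.

**Step 5: a chain map with finite support lifting $\mathrm{id}_M$.** Take $z_e=\varepsilon\in\operatorname{Hom}(P_0,C_0)$ and $z_o=0$. Condition (9.3) holds, since $\varepsilon d_P=0$ and $C_{-1}=0$. Let $s,s'$ be as in (9.4), and let $u_i\in\operatorname{Hom}(P_i,C_{i+1})=\operatorname{End}(P_i)$ be the $(i,i+1)$-component of $s'$ if $i$ is even and of $s$ if $i$ is odd. *Almost all $u_i$ are $0$*, since $B_{ab}$ is a direct sum over $i$. We read off the $(i,i)$-components of (9.4). For $i=0$: $\varepsilon=\varepsilon u_0$. For even $i\ge2$: $0=u_{i-1}d_P+d_Pu_i$. For odd $i$: $0=d_Pu_i-u_{i-1}d_P$. Together,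
$$\varepsilon u_0=\varepsilon,\qquad d_Pu_i=(-1)^{i+1}u_{i-1}d_P\quad(i\ge1).$$
With signs $\eta_0=1$, $\eta_i=(-1)^{i+1}\eta_{i-1}$, the maps $U_i=\eta_iu_i$ satisfy $d_PU_i=U_{i-1}d_P$ and $\varepsilon U_0=\varepsilon$. So $U:P\to P$ is a chain map lifting $\mathrm{id}_M$.

**Step 6: conclusion.** By the comparison theorem $\mathrm{id}_P-U=d\theta+\theta d$ for some homotopy $\theta$. Choose $m\ge1$ with $U_m=0$. Then $\mathrm{id}_{P_m}=d\theta_m+\theta_{m-1}d$. On $K=P_m/dP_{m+1}$ the summand $d\theta_m$ induces $0$, so $\mathrm{id}_K$ is induced by $\theta_{m-1}d$ and factors as $K\to P_{m-1}\to P_m\to K$. So $K$ is projective. It is the $m$-th syzygy of $M$, so $\operatorname{pd}M\le m<\infty$. Applying $\mathbb D$ to a finite resolution of $M$ by finitely generated projectives, we get $\operatorname{id}\Lambda_\Lambda<\infty$.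

## 11. Finiteness of $\operatorname{id}{}_\Lambda\Lambda$

The left side needs its own argument: it uses the equality $\mathrm{GP}(A)^\perp={}^\perp\mathrm{GI}(A)$ in the other direction, and sums and products change places. Let $L={}_\Lambda\Lambda$, let $0\to L\xrightarrow{\iota}I^0\to I^1\to\cdots$ be an injective coresolution with finitely generated terms, and let $C$ be the augmented complex: $C^0=L$, $C^{j+1}=I^j$, with cocycles $W^j=\ker(C^j\to C^{j+1})$, so $W^0=0$. Now put
$$C_e=\bigoplus_{j\text{ even}}C^j,\qquad C_o=\bigoplus_{j\text{ odd}}C^j.$$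

**Step 1: $W^j\in{}^\perp\mathrm{GI}(\Lambda)$ for all $j$.** $W^0=0$, and $W^1\cong L$ is projective. For $j\ge1$ the term $C^j=I^{j-1}$ is injective, and Lemma 7.1(2) applies to $0\to W^j\to C^j\to W^{j+1}\to0$.

**Step 2: $Z_0(C),Z_1(C)\in{}^\perp\mathrm{GI}(A)$.** The acyclic subcomplexes $\sigma^mC=(C^0\to\dots\to C^{m-1}\to W^m\to0)$ have union $C$, and $\sigma^0C=0$. The quotient $\sigma^{m+1}C/\sigma^mC$ is $C^m/W^m\cong W^{m+1}$ in degree $m$ and $W^{m+1}$ in degree $m+1$, that is, a disc on $W^{m+1}$. So $Z_\epsilon(C)$ is the union of the submodules $S_m=Z_\epsilon(\sigma^mC)$, with $S_0=0$ and $S_{m+1}/S_m\cong A\otimes_\Lambda W^{m+1}$ by Lemmas 8.3 and 8.4, as in Section 10. For $Y\in\mathrm{GI}(A)$ and $i>0$, $\operatorname{Ext}^i_A(A\otimes_\Lambda W^{m+1},Y)\cong\operatorname{Ext}^i_\Lambda(W^{m+1},Y{\downarrow})=0$. By induction $\operatorname{Ext}^i_A(S_m,Y)=0$ for $i>0$, and $\operatorname{Hom}_A(S_{m+1},Y)\to\operatorname{Hom}_A(S_m,Y)$ is onto. The exact sequence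
$$0\to\bigoplus_mS_m\xrightarrow{1-\text{shift}}\bigoplus_mS_m\to Z_\epsilon(C)\to0$$
gives $\operatorname{Ext}^i_A(Z_\epsilon(C),Y)=0$: for $i\ge2$ because $\operatorname{Ext}^j_A(\bigoplus S_m,Y)=\prod\operatorname{Ext}^j_A(S_m,Y)=0$ for $j>0$; for $i=1$ because also the induced map $1-\text{shift}$ on $\prod_m\operatorname{Hom}_A(S_m,Y)$ is onto.

**Step 3: $\operatorname{Hom}_A(X,T(C))$ is exact for every $A$-module $X$ that is projective over $\Lambda$.** Since $A$ is virtually Gorenstein, $Z_\epsilon(C)\in\mathrm{GP}(A)^\perp$. By Lemma 2.2, $X\in\mathrm{GP}(A)$. So $\operatorname{Ext}^1_A(X,Z_\epsilon(C))=0$, which gives the claim. Composing with the coefficient at $1\in\Gamma$ gives $\operatorname{Hom}_A(X,A\otimes_\Lambda C_b)\cong\operatorname{Hom}_\Lambda(X,C_b)$. For an $A$-linear map, postcomposition with the central element $x$ equals precomposition with $x$. Hence $\operatorname{Hom}_A(X,T(C))=E(\operatorname{Hom}_\Lambda(X,C))$ with $x$ acting by $f\mapsto f\circ x_X$.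

**Step 4: choice of $X$.** We want $f\mapsto f\circ x_X$ to be (9.1). Let $\mathbb D\Lambda=\mathbb D(\Lambda_\Lambda)$, a bimodule, and $X^i=\operatorname{Hom}_\Lambda(\mathbb D\Lambda,I^i)$, a left module through the right action on $\mathbb D\Lambda$. Since $\operatorname{Hom}_\Lambda(\mathbb D\Lambda,\mathbb D\Lambda)\cong{}_\Lambda\Lambda$ and $I^i$ is a summand of a finite direct sum of copies of $\mathbb D\Lambda$, each $X^i$ is finitely generated projective. Let $d_X:X^i\to X^{i+1}$ be induced by $d_I$, let $X_e,X_o$ be the direct sums over even and odd $i$, and put $X=X_e\oplus\bigoplus_{r=0}^{n-2}X_o[r]$ (with $n-1$ copies $X_o[r]$ of $X_o$) and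
$$xu=(d_Xu)[0]\ (u\in X_e),\quad x(u[r])=u[r+1]\ (r<n-2),\quad x(u[n-2])=d_Xu-\sum_{r=0}^{n-2}\binom n{r+1}u[r]\quad(u\in X_o).$$
For $u\in X_o$ we get $\nu(u[0])=\sum_{k=0}^{n-2}\binom n{k+1}u[k]+x(u[n-2])=d_Xu$ and $x\,d_Xu=(d_X^2u)[0]=0$. So $x\nu$ kills $u[0]$ and hence all $u[r]=x^ru[0]$. For $u\in X_e$, $\nu xu=\nu((d_Xu)[0])=d_X^2u=0$. So $X$ is an $A$-module, projective over $\Lambda$. Write $f\in\operatorname{Hom}_\Lambda(X,C_b)$ as $(f_*;f_0,\dots,f_{n-2})$ and put $d'f=f\circ d_X$. Then $(fx)_*=f_0d_X$, $(fx)_r=f_{r+1}$ for $r<n-2$ and $(fx)_{n-2}=f_*d_X-\sum\binom n{r+1}f_r$. This is exactly (9.1). Since the $X^i$ are finitely generated, we are in the setting of Section 9 with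
$$B_{ab}=\operatorname{Hom}_\Lambda(X_a,C_b)=\prod_{i\in a}\ \bigoplus_{j\in b}\operatorname{Hom}_\Lambda(X^i,C^j),\qquad df=d_C\circ f,$$
and a power of $n$ kills these groups. By Step 3, Lemma 9.2 applies.

**Step 5: every chain map $\Psi=(\Psi_i:X^i\to C^i)_{i\ge0}$ is null-homotopic.** Let $\vartheta_0=1$, $\vartheta_i=\vartheta_{i-1}$ for $i$ odd, $\vartheta_i=-\vartheta_{i-1}$ for $i\ge2$ even, and $z_i=\vartheta_i\Psi_i$. From $d_C\Psi_{i-1}=\Psi_id_X$ we get
$$z_id_X+d_Cz_{i-1}=0\ (i\ge2\text{ even}),\qquad d_Cz_{i-1}-z_id_X=0\ (i\text{ odd}).$$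
These are the $(i-1,i)$-components of (9.3) for $z_e=(z_i)_{i\text{ even}}$ and $z_o=(z_i)_{i\text{ odd}}$, and the other components vanish. (These diagonal families lie in $B_{ee}$ and $B_{oo}$ because of the products over $i$.) Lemma 9.2 gives $s,s'$. Let $u_i:X^i\to C^{i-1}$ be the $(i,i-1)$-component of $s$ for $i$ odd and of $s'$ for $i$ even ($u_0=0$). The $(i,i)$-components of (9.4) are
$$z_i=u_{i+1}d_X+d_Cu_i\ (i\text{ even}),\qquad z_i=d_Cu_i-u_{i+1}d_X\ (i\text{ odd}).$$
Put $y_i=\vartheta_iu_i$. As $\vartheta_{i+1}=\vartheta_i$ for $i$ even and $\vartheta_{i+1}=-\vartheta_i$ for $i$ odd, both cases become $\Psi_i=y_{i+1}d_X+d_Cy_i$.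

**Step 6: dualizing.** Step 5 says that the sequence
$$\prod_i\operatorname{Hom}(X^i,C^{i-1})\to\prod_i\operatorname{Hom}(X^i,C^i)\to\prod_i\operatorname{Hom}(X^{i-1},C^i),\tag{11.1}$$
$(y_i)\mapsto(y_{i+1}d_X+d_Cy_i)$, $(\Psi_i)\mapsto(d_C\Psi_{i-1}-\Psi_id_X)$, is exact in the middle. We write it as a dual, so that its products become sums. For $F$ finitely generated projective and $C'$ finitely generated,
$$\operatorname{Hom}_\Lambda(F,C')\cong\operatorname{Hom}_\Lambda(F,\Lambda)\otimes_\Lambda C'\cong\mathbb D\operatorname{Hom}_\Lambda(C',\mathbb D\operatorname{Hom}_\Lambda(F,\Lambda)),$$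
by (3.1) for $i=0$ and finite length. Let $F=\operatorname{Hom}_\Lambda(\mathbb D\Lambda,I')$ with $I'$ finitely generated injective. Then $\mathbb D\operatorname{Hom}_\Lambda(F,\Lambda)\cong\mathbb D\Lambda\otimes_\Lambda F\cong I'$ naturally. The first isomorphism is the inverse of $\xi\otimes u\mapsto(\varphi\mapsto\xi(\varphi(u)))$, which is bijective for $F=\Lambda$, hence for every finitely generated projective $F$. The second is evaluation, which is bijective for $I'=\mathbb D\Lambda$, hence for every finitely generated injective $I'$. So, naturally in $I'$ and $C'$,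
$$\operatorname{Hom}_\Lambda(\operatorname{Hom}_\Lambda(\mathbb D\Lambda,I'),C')\cong\mathbb D\operatorname{Hom}_\Lambda(C',I').$$
Under this isomorphism $y\mapsto yd_X$ is dual to $q\mapsto d_Iq$, and $y\mapsto d_Cy$ is dual to $q\mapsto qd_C$. Hence (11.1) is $\mathbb D$ applied to
$$\bigoplus_i\operatorname{Hom}(C^i,I^{i-1})\to\bigoplus_i\operatorname{Hom}(C^i,I^i)\to\bigoplus_i\operatorname{Hom}(C^{i-1},I^i),\tag{11.2}$$
$(q_i)\mapsto(q_{i+1}d_C-d_Iq_i)$, $(g_i)\mapsto(g_id_C+d_Ig_{i-1})$. As $\mathbb D$ is exact and faithful, (11.2) is exact in the middle.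

**Step 7: conclusion.** The family $g_0=\iota$, $g_i=0$ for $i>0$, lies in the kernel, since $d_I\iota=0$. So there is $(q_i)$, almost all zero, with $q_{i+1}d_C-d_Iq_i=g_i$. Put $p_j=q_{j+1}\in\operatorname{Hom}(C^{j+1},I^j)=\operatorname{End}(I^j)$. As $q_0=0$ (because $I^{-1}=0$), the equations say
$$p_0\iota=\iota,\qquad p_id_I=d_Ip_{i-1}\quad(i\ge1).$$
So $p:I\to I$ is a chain map extending $\mathrm{id}_L$. It is homotopic to $\mathrm{id}_I$, and $p_m=0$ for some $m\ge1$. Thus $\mathrm{id}_{I^m}=d\theta+\theta d$ for suitable $\theta$. On $\ker(I^m\to I^{m+1})$ the identity equals $d\theta$ and factors through $I^{m-1}$. So this $m$-th cosyzygy of $L$ is injective, and $\operatorname{id}{}_\Lambda\Lambda\le m<\infty$.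

Together with Section 10, $\Lambda$ is Gorenstein. This proves Theorem 4. $\blacksquare$

## 12. Gorenstein algebras are virtually Gorenstein

**Lemma 12.1.** Every Gorenstein Artin algebra $\Lambda$ is virtually Gorenstein.

*Proof.* Choose $d\ge1$ bounding both self-injective dimensions. Since $\Lambda$ is noetherian, direct sums of injectives are injective, so every projective module has injective dimension $\le d$. Dualizing a coresolution of $\Lambda_\Lambda$ gives $\operatorname{pd}\mathbb D(\Lambda_\Lambda)\le d$. Every injective module is a direct sum of summands of $\mathbb D(\Lambda_\Lambda)$, so every injective module has projective dimension $\le d$.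

**Step 1: every $d$-th syzygy $\Omega^dM$ is in $\mathrm{GP}(\Lambda)$.** We need a projective coresolution of $\Omega^dM$. Let $0\to M\to I^0\to I^1\to\cdots$ be an injective coresolution with cosyzygies $W^0=M,W^1,\dots$. Choose projective resolutions of all $W^j$ (the given one for $M$) and apply the horseshoe lemma to $0\to W^j\to I^j\to W^{j+1}\to0$. Taking $d$-th syzygies gives exact sequences $0\to\Omega^dW^j\to Q^j\to\Omega^dW^{j+1}\to0$, with $Q^j$ a $d$-th syzygy of $I^j$, hence projective since $\operatorname{pd}I^j\le d$. Splice these together, and with the projective resolution of $\Omega^dM$. All cycles $W$ of the resulting exact complex of projectives are $d$-th or higher syzygies, so $\operatorname{Ext}^1(W,Q)=0$ for $Q$ projective, as $\operatorname{id}Q\le d$. So the complex stays exact under $\operatorname{Hom}(-,Q)$.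

**Step 2: $\mathrm{GP}(\Lambda)^\perp\subseteq{}^\perp\mathrm{GI}(\Lambda)$.** Let $M\in\mathrm{GP}(\Lambda)^\perp$. By Lemma 7.1(1), applied $d$ times, $G=\Omega^dM$ lies in $\mathrm{GP}(\Lambda)^\perp$, and $G\in\mathrm{GP}(\Lambda)$ by Step 1. There is $0\to G\to P\to G'\to0$ with $P$ projective and $G'\in\mathrm{GP}(\Lambda)$; it splits since $\operatorname{Ext}^1(G',G)=0$. So $G$ is projective and $\operatorname{pd}M\le d$. For $Y\in\mathrm{GI}(\Lambda)$ there is an exact sequence $0\to Y'\to J_d\to\cdots\to J_1\to Y\to0$ with all $J_i$ injective, so $\operatorname{Ext}^i(M,Y)\cong\operatorname{Ext}^{i+d}(M,Y')=0$ for $i>0$.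

**Step 3: ${}^\perp\mathrm{GI}(\Lambda)\subseteq\mathrm{GP}(\Lambda)^\perp$.** First, every $d$-th cosyzygy $\Sigma^dM$ is in $\mathrm{GI}(\Lambda)$. Take a projective resolution of $M$ with terms $P_j$ and syzygies $W_0=M,W_1,\dots$, choose injective coresolutions of all $W_j$ (the given one for $M$), and apply the horseshoe lemma to $0\to W_{j+1}\to P_j\to W_j\to0$. This gives $0\to\Sigma^dW_{j+1}\to J_j\to\Sigma^dW_j\to0$ with $J_j$ injective since $\operatorname{id}P_j\le d$. Splice these together, and with the injective coresolution of $\Sigma^dM$. All cycles $W$ are $d$-th or higher cosyzygies, so $\operatorname{Ext}^1(E,W)=0$ for $E$ injective, as $\operatorname{pd}E\le d$. So the complex stays exact under $\operatorname{Hom}(E,-)$.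

Now let $M\in{}^\perp\mathrm{GI}(\Lambda)$. By Lemma 7.1(2), $G=\Sigma^dM\in{}^\perp\mathrm{GI}(\Lambda)$, and $G\in\mathrm{GI}(\Lambda)$. There is $0\to G'\to I\to G\to0$ with $I$ injective and $G'\in\mathrm{GI}(\Lambda)$; it splits since $\operatorname{Ext}^1(G,G')=0$. So $G$ is injective and $\operatorname{id}M\le d$. For $X\in\mathrm{GP}(\Lambda)$ there is an exact sequence $0\to X\to P^1\to\cdots\to P^d\to X'\to0$ with all $P^i$ projective, so $\operatorname{Ext}^i(X,M)\cong\operatorname{Ext}^{i+d}(X',M)=0$ for $i>0$. $\square$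

## 13. Splitting $\Lambda$ by the group order: Theorem 2 and Corollary 3

*Proof of Theorem 2.* **Step 1: decomposition.** $\Lambda$ has finite length over $R$, so by Fitting's lemma, applied to multiplication by $n$, $\Lambda=\ker(n^N)\oplus n^N\Lambda$ for large $N$. Both summands are two-sided ideals, so this is the decomposition $\Lambda=\Lambda_1\times\Lambda_2$: $n^N=0$ in $\Lambda_1$, and $n$ acts bijectively on $\Lambda_2$. Then $\Lambda\Gamma=\Lambda_1\Gamma\times\Lambda_2\Gamma$. Over a finite product of rings, modules, Hom, Ext, projectives and injectives decompose componentwise, hence so do the complexes in Definition 1.1, the classes of Definition 1.2 and the self-injective dimensions. So a finite product is virtually Gorenstein (Gorenstein) if and only if all factors are. It remains to treat the two factors separately.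

**Step 2: the factor $\Lambda_2$.** $\Lambda_2\Gamma$ is virtually Gorenstein if and only if $\Lambda_2$ is: "if" is fact (b) (Test 3), "only if" is Lemma 3.1 with $H=1$.

**Step 3: the factor $\Lambda_1$, "if".** If $\Lambda_1$ is Gorenstein, so is $\Lambda_1\Gamma$ by fact (a) (Test 2), and then $\Lambda_1\Gamma$ is virtually Gorenstein by Lemma 12.1.

**Step 4: the factor $\Lambda_1$, "only if".** We reduce to cyclic groups of prime order. Let $\Lambda_1\Gamma$ be virtually Gorenstein. As $n^N=0$ in $\Lambda_1$, the Chinese remainder theorem for $\mathbb Z/n^N$ gives $\Lambda_1=\prod_{p\mid n}\Lambda_{1,p}$ with $p$ nilpotent in $\Lambda_{1,p}$. For each prime $p\mid n$ choose, by Cauchy's theorem, a subgroup $H\le\Gamma$ of order $p$. The factor $\Lambda_{1,p}\Gamma$ of $\Lambda_1\Gamma$ is virtually Gorenstein, hence so is $\Lambda_{1,p}H$ by Lemma 3.1. By Theorem 4, applied to the cyclic group $H$, $\Lambda_{1,p}$ is Gorenstein. Hence $\Lambda_1$ is Gorenstein. $\blacksquare$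

*Proof of Corollary 3.* If $|\Gamma|$ is invertible in $k$, it is invertible in every $k$-algebra, and fact (b) applies. Otherwise $\operatorname{char}k=p$ divides $|\Gamma|$. By Lemma 4.1, $\Lambda=k[y,z]/(y,z)^2$ is virtually Gorenstein and not Gorenstein. Here $|\Gamma|=0$ in $\Lambda$, so $\Lambda=\Lambda_1$, and $\Lambda\Gamma$ is not virtually Gorenstein by Theorem 2. For the last statement: a nontrivial $\Gamma$ fails for any field $k$ of characteristic $p$ dividing $|\Gamma|$, while for trivial $\Gamma$ we have $\Lambda\Gamma=\Lambda$. $\blacksquare$
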